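
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Invariant, metrically transitive extensions of Lebesgue measure\\ of maximal weight}


\begin{abstract}
For every $n\ge 1$ we construct, in ZFC, a measure on $\mathbf R^n$ that extends Lebesgue measure, is invariant under all isometries, is metrically transitive, and has weight $2^{\mathfrak c}$, the largest weight possible. The measure is obtained by pulling back the product of Lebesgue measure with a coin-tossing measure on $\{0,1\}^{K\times G}$, where $|K|=2^{\mathfrak c}$ and $G$ is the isometry group, along a map $x\mapsto(x,\omega_x)$ whose image is thick, that is, meets every set of positive product measure. Invariance comes from letting $G$ permute the coins. Transitivity comes from the fact that all but finitely many translations carry a given finite set of coins off itself. The same construction works for larger groups, such as the group of real-analytic diffeomorphisms. It gives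 every weight in $[\mathfrak c,2^{\mathfrak c}]$, and it shows that there are exactly $2^{2^{\mathfrak c}}$ isometry-invariant, metrically transitive extensions of weight $2^{\mathfrak c}$.
\end{abstract}

\section{The question}

A \emph{measure on $\mathbf R^n$} is a nonnegative countably additive function $\mu$ on a $\sigma$-algebra $\mathrm{dom}(\mu)$ of subsets of $\mathbf R^n$. Lebesgue measure on the Lebesgue measurable sets is denoted by $\lambda=\lambda_n$, the group of all isometries of $\mathbf R^n$ by $Is_n$, and the cardinality of the continuum by $\mathfrak c$. We consider measures $\mu$ that \emph{extend} $\lambda_n$, that is, $\mathrm{dom}(\lambda_n)\subseteq\mathrm{dom}(\mu)$ and $\mu=\lambda_n$ on $\mathrm{dom}(\lambda_n)$. Such a $\mu$ is $\sigma$-finite. Three notions concern us.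

\begin{itemize}
\item $\mu$ is \emph{$Is_n$-invariant} if $g(X)\in\mathrm{dom}(\mu)$ and $\mu(g(X))=\mu(X)$ for all $g\in Is_n$ and $X\in\mathrm{dom}(\mu)$.
\item An $Is_n$-invariant $\mu$ is \emph{$Is_n$-metrically transitive} if for every $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$ there are countably many $g_k\in Is_n$ with $\mu\bigl(\mathbf R^n\setminus\bigcup_kg_k(X)\bigr)=0$.
\item The \emph{weight} of $\mu$ is the density of its measure algebra, the metric space of classes of sets of finite measure with distance $\mu(X\triangle Y)$. Equivalently, it is the least cardinality of a family $\mathcal F\subseteq\mathrm{dom}(\mu)$ such that for every $X\in\mathrm{dom}(\mu)$ with $\mu(X)<\infty$ and every $\varepsilon>0$ some $Y\in\mathcal F$ satisfies $\mu(X\triangle Y)<\varepsilon$.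
\end{itemize}

The weight measures how many essentially different sets $\mu$ sees. Lebesgue measure has weight $\omega$, because finite unions of boxes with rational vertices are dense. At the other extreme, $\mathbf R^n$ has only $2^{\mathfrak c}$ subsets, so no measure on $\mathbf R^n$ has weight above $2^{\mathfrak c}$. The following question is posed in \cite{problems}: \emph{is there an $Is_n$-invariant, $Is_n$-metrically transitive extension of $\lambda_n$ whose weight is $2^{\mathfrak c}$?}

Large weight and transitivity seem to pull in opposite directions. To enlarge $\mathrm{dom}(\lambda_n)$ by many sets while keeping invariance, it is tempting to adjoin sets $E$ that are almost invariant, meaning that $E\triangle g(E)$ is null for every $g\in Is_n$. Transitivity forbids this, except in trivial cases. If $E$ is almost invariant and both $E$ and its complement have positive measure, then any countable union $\bigcup_kg_k(E)$ equals $E$ up to a null set, and so misses a set of positive measure. The adjoined sets must therefore move, all their images must be adjoined as well, and the measure must control all of these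 at once. We shall make all the images \emph{independent of one another}. Independence makes the sets far apart, which gives large weight. It also makes suitable countable families of translates of any set of positive measure cover almost everything.

\begin{theorem}\label{thm:main}
For every $n\ge1$ there is an $Is_n$-invariant, $Is_n$-metrically transitive measure on $\mathbf R^n$ that extends $\lambda_n$ and has weight $2^{\mathfrak c}$.
\end{theorem}

The proof is in ZFC. Section~\ref{sec:toy} shows the idea with a single set. Section~\ref{sec:general} states a theorem for more general groups, which contains Theorem~\ref{thm:main}, and Sections~\ref{sec:lemma}--\ref{sec:weight} prove it. Section~\ref{sec:more} draws further consequences.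

\section{One set and its translates}\label{sec:toy}

Take $n=1$, consider translations only, and try to adjoin one set $E\subseteq\mathbf R$. Suppose that membership in the translates of $E$ is unrestricted, in the following sense:
\begin{equation}\label{eq:toy}
\begin{gathered}
\text{for every compact $P$ with $\lambda(P)>0$, every countable $S\subseteq\mathbf R$ and every $y:S\to\{0,1\}$}\\
\text{there is $x\in P$ with $1_E(x+s)=y(s)$ for all $s\in S$.}
\end{gathered}
\end{equation}

\emph{Such a set exists.} There are $\mathfrak c$ compact sets of positive measure, $\mathfrak c^\omega=\mathfrak c$ countable sets $S$, and at most $2^\omega=\mathfrak c$ patterns on each $S$, so the triples can be listed as $(P_\xi,S_\xi,y_\xi)$, $\xi<\mathfrak c$. Choose recursively $x_\xi\in P_\xi$ different from all points $x_\eta+t-s$ with $\eta<\xi$, $t\in S_\eta$, $s\in S_\xi$. Fewer than $\mathfrak c$ points are excluded, and $P_\xi$ has $\mathfrak c$ points. The sets $x_\xi+S_\xi$ are then pairwise disjoint, so we may decide membership on each of them separately: $E=\{x_\xi+s:\xi<\mathfrak c,\ s\in S_\xi,\ y_\xi(s)=1\}$ satisfies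 \eqref{eq:toy}.

\emph{The measure.} Since no pattern is excluded anywhere, we may treat the values $1_E(x+h)$, $h\in\mathbf R$, as independent fair coins. We declare
\begin{equation}\label{eq:toymeasure}
\mu\bigl(\{x\in B:1_E(x+h_i)=y_i\text{ for }1\le i\le k\}\bigr)=2^{-k}\lambda(B)
\end{equation}
for Borel $B$, distinct $h_1,\dots,h_k$ and $y_i\in\{0,1\}$. That \eqref{eq:toymeasure} extends to a measure on the $\sigma$-algebra generated by the Borel sets and the translates of $E$ is a special case of Section~\ref{sec:measure}. The rule is translation invariant: translating such a set changes $B$ to a translate and the $h_i$ to other distinct $h_i'$.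

\emph{Transitivity and weight, for $E$ itself.} Let $h_1,h_2,\dots$ be distinct. The part of $[0,1]$ missed by $(E-h_1)\cup\dots\cup(E-h_k)$ is $\{x\in[0,1]:1_E(x+h_i)=0,\ 1\le i\le k\}$, which has measure $2^{-k}$. So any infinite sequence of distinct translates covers almost all of $[0,1]$, and in the same way almost all of $\mathbf R$. Moreover, for $h\ne h'$ the sets $[0,1]\cap(E-h)$ and $[0,1]\cap(E-h')$ are at distance $\frac12$, because this is the measure of the set where two distinct coins differ. One set thus already forces weight at least $\mathfrak c$, and this comes from the same independence that gives transitivity.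

Three things remain to be done.
\begin{enumerate}
\item[(i)] \emph{Weight $2^{\mathfrak c}$.} We need $2^{\mathfrak c}$ sets $E_\alpha$ with jointly independent translates. A pattern now prescribes $1_{E_\alpha}(x+s)$ for countably many $\alpha$ and $s$. There are $(2^{\mathfrak c})^\omega=2^{\mathfrak c}$ patterns, but only $\mathfrak c$ points $x$, so the recursion above does not have enough points. The way out is that each chosen point $x_\xi$ carries values for \emph{all} $\alpha$ at once, and $\mathfrak c$ well-chosen simultaneous assignments meet every countable prescription (Section~\ref{sec:lemma}).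
\item[(ii)] \emph{All isometries.} Different isometries may send $x$ to the same point, and then the values there cannot be prescribed separately. The recursion must avoid such $x$ (Section~\ref{sec:points}).
\item[(iii)] \emph{Transitivity for every $X$.} We pass to an invariant set generated by $X$, approximate it by a set involving finitely many coins, and move those coins off themselves by a translation (Section~\ref{sec:transitive}).
\end{enumerate}

\section{The general theorem}\label{sec:general}

The argument uses little about isometries. Let $G$ be a group of homeomorphisms of $\mathbf R^n$ such that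
\begin{enumerate}
\item[(G1)] every $g\in G$ maps $\lambda$-null sets to $\lambda$-null sets;
\item[(G2)] $\mathrm{Fix}(g)=\{x:gx=x\}$ is $\lambda$-null for every $g\in G\setminus\{\mathrm{id}\}$;
\item[(G3)] $G$ contains every translation $\tau_h:x\mapsto x+h$.
\end{enumerate}
A continuous map $\mathbf R^n\to\mathbf R^n$ is determined by its values on $\mathbf Q^n$, so there are only $\mathfrak c$ of them. With (G3) this gives $|G|=\mathfrak c$. Products in $G$ are compositions.

For $g\in G$ the measure $B\mapsto\lambda(g(B))$ on Borel sets is $\sigma$-finite. By (G1) for $g$ and $g^{-1}$ it has the same null sets as $\lambda$. The Radon--Nikodym theorem gives a Borel function $J_g:\mathbf R^n\to(0,\infty)$, unique up to $\lambda$-null sets, with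
\[
\lambda(g(B))=\int_BJ_g\,d\lambda\qquad\text{for all Borel }B .
\]
If $\mu$ extends $\lambda_n$, then the integrals $\int_XJ_g\,d\mu$ do not depend on the choice of $J_g$.

\begin{theorem}\label{thm:general}
Let $G$ satisfy \textup{(G1)--(G3)} and let $\kappa$ be a cardinal with $1\le\kappa\le2^{\mathfrak c}$. There is a complete measure $\mu$ on $\mathbf R^n$ extending $\lambda_n$ such that
\begin{enumerate}
\item[\textup{(a)}] $g(X)\in\mathrm{dom}(\mu)$ and $\mu(g(X))=\int_XJ_g\,d\mu$ for all $g\in G$ and $X\in\mathrm{dom}(\mu)$;
\item[\textup{(b)}] for every countable dense subgroup $H$ of $(\mathbf R^n,+)$ and every $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$,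
\[
\mu\Bigl(\mathbf R^n\setminus\bigcup_{h\in H}(X+h)\Bigr)=0;
\]
\item[\textup{(c)}] the weight of $\mu$ is exactly $\max(\kappa,\mathfrak c)$.
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}]
Let $G=Is_n$ and $\kappa=2^{\mathfrak c}$. An isometry has the form $x\mapsto ux+v$ with $u$ orthogonal, so it preserves $\lambda$. This gives (G1), with $J_g\equiv1$. The fixed set of a non-identity isometry is empty or a proper affine subspace, which gives (G2), and (G3) is clear. Now (a) is $Is_n$-invariance. Statement (b) with $H=\mathbf Q^n$ gives metric transitivity, with one countable family of translations that serves all $X$. By (c) the weight is $2^{\mathfrak c}$.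
\end{proof}

\begin{remark}
Condition (G1) is needed to define $J_g$, and the formula in (a) forces it: a null set $X$ must have a null image. Condition (G2) is what lets the values of a function at the points $gx$, $g\in G$, be prescribed freely. If $g\ne\mathrm{id}$ fixed every point of a compact set $P$ of positive measure, then $f(gx)=f(x)$ on $P$ for every function $f$, and these two values could not be independent. Condition (G3) enters in (b) and in $|G|=\mathfrak c$. The bound $\kappa\le2^{\mathfrak c}$ enters in Lemma~\ref{lem:few}, and (c) requires it. Density of $H$ in (b) is also necessary; see Theorem~\ref{thm:more}(3).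
\end{remark}

\section{Few assignments for many indices}\label{sec:lemma}

This section deals with obstacle (i). We want to prescribe values in a set $Y$ at countably many of $2^{\mathfrak c}$ indices, using only $\mathfrak c$ functions defined on all indices. We label the indices by sets of reals. Countably many different sets of reals can be told apart through a countable window $C\subseteq\mathbf R$, that is, by their traces on $C$. So it is enough to use functions that read only the trace of the index on some countable set, and there are few of these.

\begin{lemma}\label{lem:few}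
Let $K$ and $Y$ be sets with $|K|\le2^{\mathfrak c}$ and $1\le|Y|\le\mathfrak c$. There is a set $\mathcal D$ of functions $K\to Y$ with $|\mathcal D|\le\mathfrak c$ such that every function $p:J\to Y$ with $J\subseteq K$ countable is the restriction of some $d\in\mathcal D$.
\end{lemma}

\begin{proof}
Since $|K|\le 2^{\mathfrak c}$, we may assume that $K$ is a set of subsets of $\mathbf R$. Fix $y_*\in Y$. For a countable $C\subseteq\mathbf R$ and a function $q$ from a countable subset of $\mathcal P(C)$ to $Y$, define $d_{C,q}:K\to Y$ by
\[
d_{C,q}(A)=\begin{cases}q(A\cap C)&\text{if }A\cap C\in\mathrm{dom}(q),\\ y_*&\text{otherwise.}\end{cases}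
\]
There are $\mathfrak c^\omega=\mathfrak c$ sets $C$. For each of them, $|\mathcal P(C)|\le\mathfrak c$, so there are at most $\mathfrak c^\omega=\mathfrak c$ possible domains of $q$ and at most $\mathfrak c^\omega=\mathfrak c$ functions from each domain to $Y$. Let $\mathcal D$ be the set of all the $d_{C,q}$. Then $|\mathcal D|\le\mathfrak c$.

Given $p:J\to Y$, choose a point of $A\triangle A'$ for each pair $A\ne A'$ in $J$, and let $C$ be the countable set of chosen points. Then $A\mapsto A\cap C$ is injective on $J$. Hence $q(A\cap C)=p(A)$, $A\in J$, is a valid definition, and $d_{C,q}$ agrees with $p$ on $J$.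
\end{proof}

\section{Functions with unrestricted orbits of values}\label{sec:points}

Fix a group $G$ satisfying (G1)--(G3). The analogue of \eqref{eq:toy} for many functions is the following.

\begin{definition}\label{def:indep}
A family $(f_\alpha)_{\alpha\in K}$ of functions $\mathbf R^n\to\{0,1\}$, with $K\neq\emptyset$, is \emph{$G$-independent} if for every compact $P\subseteq\mathbf R^n$ with $\lambda(P)>0$, all nonempty countable $J\subseteq K$ and $S\subseteq G$, and every $y:J\times S\to\{0,1\}$, there is $x\in P$ with
\[
f_\alpha(sx)=y(\alpha,s)\qquad\text{for all }\alpha\in J,\ s\in S .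
\]
\end{definition}

\begin{proposition}\label{prop:family}
If $1\le|K|\le2^{\mathfrak c}$, there is a $G$-independent family indexed by $K$.
\end{proposition}

\begin{proof}
For each nonempty countable $S\subseteq G$ let $\mathcal D_S$ be the set of functions $K\to\{0,1\}^S$ given by Lemma~\ref{lem:few} with $Y=\{0,1\}^S$; here $|Y|\le2^\omega=\mathfrak c$. Consider all triples $(P,S,d)$ with $P$ compact, $\lambda(P)>0$, $\emptyset\ne S\subseteq G$ countable and $d\in\mathcal D_S$. There are $\mathfrak c$ sets $P$, at most $|G|^\omega=\mathfrak c$ sets $S$, and at least one and at most $\mathfrak c$ elements in each $\mathcal D_S$. So we may list the triples as $(P_\xi,S_\xi,d_\xi)$, $\xi<\mathfrak c$. We choose recursively $x_\xi\in P_\xi$ such that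
\begin{enumerate}
\item[(1)] the points $sx_\xi$, $s\in S_\xi$, are pairwise distinct;
\item[(2)] $sx_\xi\ne tx_\eta$ whenever $s\in S_\xi$, $\eta<\xi$, $t\in S_\eta$.
\end{enumerate}
Condition (1) excludes the points of $\bigcup_{s\ne s'}\mathrm{Fix}(s^{-1}s')$, with $s,s'$ ranging over $S_\xi$. This is a countable union of closed sets, null by (G2). What remains of $P_\xi$ is a Borel set of positive measure. It is uncountable, and therefore has $\mathfrak c$ points. Condition (2) excludes the points $s^{-1}tx_\eta$. These number at most $|\xi|\cdot\omega\cdot\omega<\mathfrak c$. So $x_\xi$ can be chosen.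

By (1) and (2), the points $sx_\xi$ for different pairs $(\xi,s)$ with $s\in S_\xi$ are different. We may therefore put
\[
f_\alpha(sx_\xi)=d_\xi(\alpha)(s)\qquad(\alpha\in K,\ \xi<\mathfrak c,\ s\in S_\xi)
\]
and $f_\alpha=0$ at all other points.

To check independence, let $P,J,S,y$ be as in Definition~\ref{def:indep}. The function $p:J\to\{0,1\}^S$, $p(\alpha)(s)=y(\alpha,s)$, is the restriction of some $d\in\mathcal D_S$. The triple $(P,S,d)$ is $(P_\xi,S_\xi,d_\xi)$ for some $\xi$, and then $x_\xi\in P$ and $f_\alpha(sx_\xi)=d(\alpha)(s)=y(\alpha,s)$ for $\alpha\in J$, $s\in S$.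
\end{proof}

From here on we use only $G$-independence, not how the functions were found. In particular, any nonempty subfamily of a $G$-independent family is again $G$-independent. Theorem~\ref{thm:more}(4) depends on this.

\section{The measure}\label{sec:measure}

Let $(f_\alpha)_{\alpha\in K}$ be $G$-independent, $1\le|K|\le2^{\mathfrak c}$. We record, for each $x$, the values of all $f_\alpha$ along the orbit of $x$. Let
\[
\Omega=\{0,1\}^{K\times G},\qquad \Phi:\mathbf R^n\to\mathbf R^n\times\Omega,\quad \Phi(x)=(x,\omega_x),\quad \omega_x(\alpha,g)=f_\alpha(gx).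
\]
Let $\nu$ be the product on $\Omega$ of fair-coin measures, defined on the product $\sigma$-algebra $\mathcal B$, and put
\[
\mathcal E=\mathrm{Bor}(\mathbf R^n)\otimes\mathcal B,\qquad m=\lambda\times\nu .
\]
We say that a set $Z\subseteq\mathbf R^n\times\Omega$ \emph{involves only} the coordinates in $I\subseteq K\times G$ if whether $(x,\omega)\in Z$ depends only on $x$ and $\omega|_I$, and similarly for subsets of $\Omega$. We use two standard facts.

\begin{enumerate}
\item[(F1)] Every $Z\in\mathcal E$ involves only countably many coordinates. More precisely, there are a countable $I$, which may be enlarged to any larger countable set, and a Borel set $Z_0\subseteq\mathbf R^n\times\{0,1\}^I$ with $(x,\omega)\in Z\iff(x,\omega|_I)\in Z_0$. Indeed, the sets of this form are a $\sigma$-algebra. It contains all sets $B\times C$ with $B$ Borel and $C\subseteq\Omega$ involving only finitely many coordinates, and these generate $\mathcal E$.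
\item[(F2)] Let $\mathcal R$ be the family of finite unions of sets $R\times C$, where $R$ is a bounded half-open box with rational vertices and $C\subseteq\Omega$ involves only finitely many coordinates. If $Z\in\mathcal E$, $m(Z)<\infty$ and $\varepsilon>0$, there is $V\in\mathcal R$ with $m(Z\triangle V)<\varepsilon$. Indeed, $\mathcal R$ is a ring that generates $\mathcal E$, and $\mathbf R^n\times\Omega$ is a countable union of members of $\mathcal R$ of finite measure, so the usual approximation theorem applies.
\end{enumerate}

We want to give $\Phi^{-1}(Z)$ the measure $m(Z)$. This makes sense only if $m(Z)$ depends on $\Phi^{-1}(Z)$ alone. So a set of positive measure must not be able to avoid $\Phi(\mathbf R^n)$, the graph of $x\mapsto\omega_x$.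

\begin{lemma}[the graph is thick]\label{lem:thick}
If $Z\in\mathcal E$ and $m(Z)>0$, then $\Phi^{-1}(Z)\ne\emptyset$.
\end{lemma}

\begin{proof}
Take $I$ and $Z_0$ as in (F1), with $I$ enlarged to the form $J\times S$, where $J\subseteq K$ and $S\subseteq G$ are nonempty and countable. By Tonelli's theorem, $m(Z)$ is the average of $\lambda(\{x:(x,y)\in Z_0\})$ over $y\in\{0,1\}^{J\times S}$ with respect to the fair-coin measure. So for some $y$ the set $\{x:(x,y)\in Z_0\}$ has positive measure, and it contains a compact set $P$ with $\lambda(P)>0$. By $G$-independence there is $x\in P$ with $\omega_x(\alpha,s)=f_\alpha(sx)=y(\alpha,s)$ on $J\times S$. Then $(x,\omega_x|_{J\times S})=(x,y)\in Z_0$, that is, $\Phi(x)\in Z$.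
\end{proof}

\begin{proposition}\label{prop:measure}
On the $\sigma$-algebra $\mathcal A=\{\Phi^{-1}(Z):Z\in\mathcal E\}$ the formula $\mu_0(\Phi^{-1}(Z))=m(Z)$ defines a measure. Its completion $\mu$ extends $\lambda_n$. For $Z\in\mathcal E$ and every $\mathcal E$-measurable $u\ge0$,
\begin{equation}\label{eq:int}
\int_{\Phi^{-1}(Z)}u\circ\Phi\,d\mu=\int_Zu\,dm .
\end{equation}
\end{proposition}

\begin{proof}
If $\Phi^{-1}(Z)=\Phi^{-1}(Z')$, then $\Phi^{-1}(Z\triangle Z')=\emptyset$, so $m(Z\triangle Z')=0$ by Lemma~\ref{lem:thick}, and $m(Z)=m(Z')$. If the sets $\Phi^{-1}(Z_i)$, $i<\omega$, are pairwise disjoint, then $\Phi^{-1}(Z_i\cap Z_j)=\emptyset$ and hence $m(Z_i\cap Z_j)=0$ for $i\ne j$. Thus $\mu_0\bigl(\bigcup_i\Phi^{-1}(Z_i)\bigr)=m\bigl(\bigcup_iZ_i\bigr)=\sum_im(Z_i)$.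

For Borel $B$ we have $B=\Phi^{-1}(B\times\Omega)$, so $\mu(B)=m(B\times\Omega)=\lambda(B)$. A Lebesgue measurable set is a Borel set up to a subset of a Borel null set, and $\mu$ is complete, so $\mu$ extends $\lambda_n$. For $u=1_{Z'}$, formula \eqref{eq:int} says $\mu(\Phi^{-1}(Z\cap Z'))=m(Z\cap Z')$. The general case follows by linearity and monotone convergence.
\end{proof}

We turn to the action of $G$. Moving $x$ to $gx$ re-indexes the recorded values: $\omega_{gx}(\alpha,t)=f_\alpha(tgx)=\omega_x(\alpha,tg)$. We therefore let $g\in G$ act on $\Omega$ and on $\mathbf R^n\times\Omega$ by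
\[
(g\omega)(\alpha,t)=\omega(\alpha,tg),\qquad \hat g(x,\omega)=(gx,g\omega),
\]
so that $\Phi\circ g=\hat g\circ\Phi$. This is an action of the group $G$, because
\[
(g(g'\omega))(\alpha,t)=(g'\omega)(\alpha,tg)=\omega(\alpha,tgg')=((gg')\omega)(\alpha,t).
\]
In particular $\hat g^{-1}=\widehat{g^{-1}}$. The map $\omega\mapsto g\omega$ permutes coordinates, so it is a bimeasurable bijection of $\Omega$ preserving $\nu$, and $\hat g$ is a bimeasurable bijection of $\mathbf R^n\times\Omega$. Finally, $y\in g(\Phi^{-1}(Z))$ means $\Phi(g^{-1}y)=\hat g^{-1}\Phi(y)\in Z$, so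
\begin{equation}\label{eq:equiv}
g(\Phi^{-1}(Z))=\Phi^{-1}(\hat gZ)\qquad(g\in G,\ Z\in\mathcal E).
\end{equation}

\begin{proposition}\label{prop:a}
The measure $\mu$ of Proposition~\ref{prop:measure} satisfies \textup{(a)} of Theorem~\ref{thm:general}.
\end{proposition}

\begin{proof}
We first show that
\begin{equation}\label{eq:jac}
m(\hat gZ)=\int_ZJ_g(x)\,dm(x,\omega)\qquad(Z\in\mathcal E).
\end{equation}
Both sides are measures in $Z$. On a rectangle $Z=B\times C$ the left side is $\lambda(gB)\nu(gC)=\lambda(gB)\nu(C)$, and so is the right side, by the definition of $J_g$. Partition $\mathbf R^n$ into countably many bounded Borel sets $Q_i$ and put $B_i=g^{-1}(Q_i)$. On $B_i\times\Omega$ both measures have the finite total mass $\lambda(Q_i)$. By the $\pi$--$\lambda$ theorem they agree on the measurable subsets of each $B_i\times\Omega$, hence on $\mathcal E$.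

For $X=\Phi^{-1}(Z)\in\mathcal A$, relations \eqref{eq:equiv}, \eqref{eq:jac} and \eqref{eq:int} give $g(X)\in\mathcal A$ and
\[
\mu(g(X))=m(\hat gZ)=\int_ZJ_g(x)\,dm(x,\omega)=\int_XJ_g\,d\mu .
\]
In particular $g$ maps null sets of $\mathcal A$ to null sets of $\mathcal A$. A general $X\in\mathrm{dom}(\mu)$ is $X_0\cup N$ with $X_0\in\mathcal A$ and $N$ contained in a null set of $\mathcal A$. Then $g(N)$ is also contained in a null set of $\mathcal A$, so (a) for $X$ follows from (a) for $X_0$.
\end{proof}

\section{Transitivity}\label{sec:transitive}

Let $H$ be a countable dense subgroup of $\mathbf R^n$. For $h\in H$ write $h\omega=\tau_h\omega$ and $\hat h=\widehat{\tau_h}$, so $\hat h(x,\omega)=(x+h,h\omega)$. We will show that a set $W\in\mathcal E$ invariant under all $\hat h$ has $m(W)=0$ or $m(W^c)=0$. There are two directions in which $W$ might be nontrivial. In the direction of $\mathbf R^n$ we use density of $H$ and continuity of translation.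

\begin{lemma}\label{lem:base}
If $B\subseteq\mathbf R^n$ is Borel and $B+h=B$ for all $h\in H$, then $\lambda(B)=0$ or $\lambda(B^c)=0$.
\end{lemma}

\begin{proof}
Otherwise there are Borel sets $B'\subseteq B$ and $C'\subseteq B^c$ of finite positive measure. Let $q(z)=\lambda((B'+z)\cap C')$. Since $|q(z)-q(z')|\le\lambda((B'+z)\triangle(B'+z'))$, continuity of translation in $L^1$ shows that $q$ is continuous. For $h\in H$ we have $B'+h\subseteq B$, so $q(h)=0$. By density $q\equiv0$. But Tonelli's theorem gives $\int q\,d\lambda=\lambda(B')\lambda(C')>0$, a contradiction.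
\end{proof}

\begin{remark}
Applied to $\bigcup_{h\in H}(Y+h)$, with $Y\subseteq X$ Borel and $\lambda(Y)=\lambda(X)>0$, the lemma shows that $\lambda_n$ itself is $Is_n$-metrically transitive.
\end{remark}

In the direction of $\Omega$ we use a mixing argument. Over a bounded part of $\mathbf R^n$, the set $W$ is nearly determined by $x$ and a finite set $F$ of coordinates. It equals $\hat hW$, which is nearly determined by $x$ and a translated set of coordinates, and for all but finitely many $h$ that set is disjoint from $F$. So the section of $W$ at $x$ is nearly independent of itself, and its measure $a$ must satisfy $a=a^2$.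

\begin{proposition}\label{prop:ergodic}
If $W\in\mathcal E$, $\hat hW=W$ for all $h\in H$, and $m(W)>0$, then $m(W^c)=0$.
\end{proposition}

\begin{proof}
For $Z\in\mathcal E$ let $Z_x=\{\omega:(x,\omega)\in Z\}$. Then $(\hat hZ)_x=hZ_{x-h}$. Put $a(x)=\nu(W_x)$, a Borel function. Since $\hat hW=W$,
\begin{equation}\label{eq:inv}
W_x=hW_{x-h},\qquad a(x)=a(x-h)\qquad(x\in\mathbf R^n,\ h\in H).
\end{equation}

\emph{Claim: $a(x)\in\{0,1\}$ for almost every $x$.} Let $r>0$, and let $U$ and $U'$ be the balls about $0$ of radii $r$ and $r+1$. Let $\varepsilon>0$. By (F2) there is $V\in\mathcal R$ with $m\bigl((W\cap(U'\times\Omega))\triangle V\bigr)<\varepsilon$. Writing $\delta(x)=\nu(W_x\triangle V_x)$, we have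
\begin{equation}\label{eq:delta}
\int_{U'}\delta\,d\lambda<\varepsilon .
\end{equation}
Put $b(x)=\nu(V_x)$, so that $|a-b|\le\delta$. The set $V$ involves only the coordinates in some finite $F\subseteq K\times G$.

We now choose $h$, depending on $V$. For $h\in H$, a point $\omega$ lies in $hV_{x-h}$ if and only if $\tau_{-h}\omega\in V_{x-h}$. Since $(\tau_{-h}\omega)(\alpha,t)=\omega(\alpha,t\tau_{-h})$, the set $hV_{x-h}$ involves only the coordinates in
\[
F'=\{(\alpha,t\tau_{-h}):(\alpha,t)\in F\}.
\]
If $F'$ meets $F$, then $\tau_{-h}=t^{-1}t'$ for second components $t,t'$ of two (possibly equal) elements of $F$. This happens for only finitely many $h$. As $H$ is dense, it has infinitely many elements with $|h|<1$, so we can fix $h\in H$ with $|h|<1$ and $F\cap F'=\emptyset$. Then $V_x$ and $hV_{x-h}$ involve disjoint sets of coordinates, hence are $\nu$-independent, and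
\[
\nu(V_x\cap hV_{x-h})=\nu(V_x)\,\nu(hV_{x-h})=b(x)\,b(x-h)\qquad(x\in\mathbf R^n).
\]
By \eqref{eq:inv}, $W_x=W_x\cap hW_{x-h}$. Therefore
\begin{align*}
|a(x)-b(x)b(x-h)|&=|\nu(W_x\cap hW_{x-h})-\nu(V_x\cap hV_{x-h})|\\
&\le\nu(W_x\triangle V_x)+\nu(hW_{x-h}\triangle hV_{x-h})=\delta(x)+\delta(x-h).
\end{align*}
Also by \eqref{eq:inv}, $a(x)^2=a(x)a(x-h)$. Since all values lie in $[0,1]$,
\[
|a(x)^2-b(x)b(x-h)|\le|a(x)-b(x)|+|a(x-h)-b(x-h)|\le\delta(x)+\delta(x-h).
\]
For $x\in U$ both $x$ and $x-h$ lie in $U'$. Adding the two estimates, integrating over $U$ and using \eqref{eq:delta}, we get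
\[
\int_U(a-a^2)\,d\lambda\le2\int_U\bigl(\delta(x)+\delta(x-h)\bigr)\,d\lambda(x)\le4\varepsilon .
\]
The left side does not depend on $\varepsilon$, $V$ or $h$. Since $\varepsilon$ and $r$ are arbitrary and $a-a^2\ge0$, we have $a=a^2$ almost everywhere, which is the claim.

Let $B=\{x:a(x)=1\}$. This Borel set satisfies $B+h=B$ for $h\in H$, by \eqref{eq:inv}. The claim gives $\lambda(B)=\int a\,d\lambda=m(W)>0$. So $\lambda(B^c)=0$ by Lemma~\ref{lem:base}, and $m(W^c)=\int(1-a)\,d\lambda=0$.
\end{proof}

\begin{proposition}\label{prop:b}
The measure $\mu$ satisfies \textup{(b)} of Theorem~\ref{thm:general}.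
\end{proposition}

\begin{proof}
Let $X\in\mathrm{dom}(\mu)$ with $\mu(X)>0$. As $\mu$ is the completion of $\mu_0$, there is $Z\in\mathcal E$ with $\Phi^{-1}(Z)\subseteq X$ and $m(Z)=\mu(X)>0$. The set $W=\bigcup_{h\in H}\hat hZ$ belongs to $\mathcal E$, contains $Z$, and is invariant under all $\hat h$, because $H$ is a group and $\hat h\,\hat h'=\widehat{\tau_{h+h'}}$. By Proposition~\ref{prop:ergodic}, $m(W^c)=0$. By \eqref{eq:equiv},
\[
\Phi^{-1}(W)=\bigcup_{h\in H}\bigl(\Phi^{-1}(Z)+h\bigr)\subseteq\bigcup_{h\in H}(X+h),
\]
so $\mu\bigl(\mathbf R^n\setminus\bigcup_{h\in H}(X+h)\bigr)\le\mu(\Phi^{-1}(W^c))=m(W^c)=0$.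
\end{proof}

\section{The weight}\label{sec:weight}

\begin{proposition}\label{prop:c}
The weight of $\mu$ is $\max(|K|,\mathfrak c)$.
\end{proposition}

\begin{proof}
Note that $|K\times G|=\max(|K|,\mathfrak c)$, since $K\neq\emptyset$ and $|G|=\mathfrak c$.

\emph{Lower bound.} For $(\alpha,g)\in K\times G$ let
\[
E_{\alpha,g}=\{x\in[0,1]^n:f_\alpha(gx)=1\}=\Phi^{-1}\bigl([0,1]^n\times\{\omega:\omega(\alpha,g)=1\}\bigr).
\]
For distinct indices, $\mu(E_{\alpha,g}\triangle E_{\alpha',g'})=\nu\{\omega:\omega(\alpha,g)\ne\omega(\alpha',g')\}=\frac12$. A set $Y$ with $\mu(E_{\alpha,g}\triangle Y)<\frac14$ can serve only one index. So a family as in the definition of weight has at least $|K\times G|$ members.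

\emph{Upper bound.} There are countably many boxes with rational vertices, and $|K\times G|$ subsets of $\Omega$ that involve only finitely many coordinates. Hence $|\mathcal R|=|K\times G|$. Every $X\in\mathrm{dom}(\mu)$ of finite measure equals some $\Phi^{-1}(Z)$ up to a null set, with $m(Z)=\mu(X)$. If $V\in\mathcal R$ and $m(Z\triangle V)<\varepsilon$, then $\mu(X\triangle\Phi^{-1}(V))=m(Z\triangle V)<\varepsilon$. So by (F2) the sets $\Phi^{-1}(V)$, $V\in\mathcal R$, are dense.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Take $K$ with $|K|=\kappa$ and a $G$-independent family indexed by $K$ (Proposition~\ref{prop:family}). The resulting measure $\mu$ is complete and extends $\lambda_n$ by Proposition~\ref{prop:measure}. It satisfies (a), (b) and (c) by Propositions~\ref{prop:a}, \ref{prop:b} and~\ref{prop:c}.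
\end{proof}

\section{Larger groups, other weights, and the number of extensions}\label{sec:more}

\begin{theorem}\label{thm:more}
Let $n\ge1$.
\begin{enumerate}
\item[\textup{(1)}] There is a measure $\mu$ extending $\lambda_n$, of weight $2^{\mathfrak c}$ and with property \textup{(b)} of Theorem~\ref{thm:general}, such that for every real-analytic diffeomorphism $g$ of $\mathbf R^n$ (with real-analytic inverse) and every $X\in\mathrm{dom}(\mu)$ we have $g(X)\in\mathrm{dom}(\mu)$ and
\[
\mu(g(X))=\int_X|\det Dg|\,d\mu .
\]
In particular $\mu(g(X))=|\det u|\,\mu(X)$ for every invertible affine map $g(x)=ux+v$, and $\mu$ is invariant under all volume-preserving affine maps.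
\item[\textup{(2)}] For every cardinal $\theta\in[\mathfrak c,2^{\mathfrak c}]$ there is a measure as in \textup{(1)}, except that its weight is exactly $\theta$.
\item[\textup{(3)}] For $\mu$ as in Theorem~\ref{thm:general} and a countable subgroup $H$ of $\mathbf R^n$, the conclusion of \textup{(b)} holds for $H$ if and only if $H$ is dense in $\mathbf R^n$.
\item[\textup{(4)}] There are exactly $2^{2^{\mathfrak c}}$ $Is_n$-invariant, $Is_n$-metrically transitive extensions of $\lambda_n$ of weight $2^{\mathfrak c}$. Moreover, $2^{2^{\mathfrak c}}$ of them have a common extension of the same kind.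
\end{enumerate}
\end{theorem}

\begin{proof}[Proof of \textup{(1)} and \textup{(2)}]
Let $G$ be the group of real-analytic diffeomorphisms of $\mathbf R^n$ with real-analytic inverse. Its elements are $C^1$ diffeomorphisms, so (G1) holds with $J_g=|\det Dg|$. Condition (G3) is clear. For (G2), let $g\ne\mathrm{id}$. Some component of $g-\mathrm{id}$ is a real-analytic function $u\not\equiv0$ on $\mathbf R^n$, and $\mathrm{Fix}(g)\subseteq\{u=0\}$. It remains to recall that the zero set of a real-analytic function $u\not\equiv0$ on $\mathbf R^n$ is Lebesgue null \cite{mityagin}.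

Here is an argument by induction on $n$. For $n=1$ the zeros are isolated, so there are countably many. Let $n\ge2$ and write points of $\mathbf R^n$ as $(x',s)$ with $s\in\mathbf R$. Let $D$ be the set of $s$ with $u(\cdot,s)\equiv0$. If $D$ were uncountable, it would have an accumulation point in $\mathbf R$. For each $x'$ the one-variable analytic function $u(x',\cdot)$ vanishes on $D$, so it would vanish identically, contradicting $u\not\equiv0$. So $D$ is countable. For $s\notin D$ the slice $\{x':u(x',s)=0\}$ is null by the induction hypothesis. By Tonelli's theorem $\{u=0\}$ is null.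

Theorem~\ref{thm:general} with $\kappa=2^{\mathfrak c}$ gives (1), and with $\kappa=\theta$ it gives (2). The statement about affine maps is the case of constant $|\det Dg|=|\det u|$.
\end{proof}

\begin{proof}[Proof of \textup{(3)}]
If $H$ is dense, this is (b). If not, choose $x_0\notin\overline H$ and $r>0$ with $2r<\mathrm{dist}(x_0,\overline H)$. The set $B=\{x:\mathrm{dist}(x,\overline H)<r\}$ is open and nonempty, so $\mu(B)>0$, and $B+h=B$ for all $h\in H$. If $|x-x_0|<r$, then $\mathrm{dist}(x,\overline H)>2r-r=r$. So $\bigcup_{h\in H}(B+h)=B$ misses the ball of radius $r$ about $x_0$, which has positive measure.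
\end{proof}

\begin{proof}[Proof of \textup{(4)}]
\emph{Upper bound.} A measure is a $[0,\infty]$-valued function on a subset of $\mathcal P(\mathbf R^n)$, and there are at most $2^{2^{\mathfrak c}}\cdot\mathfrak c^{2^{\mathfrak c}}=2^{2^{\mathfrak c}}$ such functions.

\emph{Lower bound.} Let $G=Is_n$, $|K|=2^{\mathfrak c}$, and let $(f_\alpha)_{\alpha\in K}$ be $G$-independent. For $\Lambda\subseteq K$ with $|\Lambda|=2^{\mathfrak c}$ the subfamily $(f_\alpha)_{\alpha\in\Lambda}$ is $G$-independent as well. Sections~\ref{sec:measure}--\ref{sec:weight}, applied to it, give an $Is_n$-invariant, $Is_n$-metrically transitive extension $\mu^\Lambda$ of $\lambda_n$ of weight $2^{\mathfrak c}$. We write $\Phi^\Lambda$ and $m^\Lambda$ for the map and the product measure used there. For $\Lambda=K$ we write $\mu=\mu^K$ and keep the notation $\Omega$, $\Phi$, $\mathcal E$, $m$.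

\emph{$\mu$ extends $\mu^\Lambda$.} Let $\pi:\mathbf R^n\times\{0,1\}^{K\times G}\to\mathbf R^n\times\{0,1\}^{\Lambda\times G}$ be the restriction map. Then $\Phi^\Lambda=\pi\circ\Phi$, and $m(\pi^{-1}(Z))=m^\Lambda(Z)$ for measurable $Z$. So $(\Phi^\Lambda)^{-1}(Z)=\Phi^{-1}(\pi^{-1}(Z))$ has the same measure under $\mu$ as under $\mu^\Lambda$. Null sets of $\mu^\Lambda$ are then null for $\mu$, and $\mu$ extends $\mu^\Lambda$.

\emph{Different $\Lambda$ give different $\mu^\Lambda$.} For $\alpha\in K$ let $E_\alpha=\{x\in[0,1]^n:f_\alpha(x)=1\}=\Phi^{-1}(Q)$ with $Q=[0,1]^n\times\{\omega:\omega(\alpha,\mathrm{id})=1\}$. We show that $E_\alpha\in\mathrm{dom}(\mu^\Lambda)$ if and only if $\alpha\in\Lambda$. If $\alpha\in\Lambda$, this is clear. Suppose $\alpha\notin\Lambda$ and $E_\alpha\in\mathrm{dom}(\mu^\Lambda)$. Then $E_\alpha$ differs by a null set from $\Phi^{-1}(Z)$ for some $Z=\pi^{-1}(Z^*)\in\mathcal E$ that involves only coordinates in $\Lambda\times G$. Thus $m(Q\triangle Z)=\mu(E_\alpha\triangle\Phi^{-1}(Z))=0$, so $m(Z)=m(Z\cap Q)=m(Q)=\frac12$. But $Z$ does not involve the coordinate $(\alpha,\mathrm{id})$.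 Therefore
\[
m(Z\cap Q)=\tfrac12\,m\bigl(Z\cap([0,1]^n\times\Omega)\bigr)\le\tfrac12\,m(Z)=\tfrac14 ,
\]
a contradiction.

Finally, there are $2^{2^{\mathfrak c}}$ sets $\Lambda$: split $K$ into two sets $K_1,K_2$ of size $2^{\mathfrak c}$ and let $\Lambda$ be the union of $K_1$ and an arbitrary subset of $K_2$. All the measures $\mu^\Lambda$ have the common extension $\mu=\mu^K$, which is of the same kind.
\end{proof}

\begin{remark}
Weight $\omega$ is realized by $\lambda_n$ itself. We make no claim about weights strictly between $\omega$ and $\mathfrak c$.
\end{remark}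

\begin{thebibliography}{9}
\bibitem{mityagin} B. Mityagin, \emph{The zero set of a real analytic function}, Math. Notes \textbf{107} (2020).
\bibitem{problems} \emph{Some Unsolved Problems In Measure Theory}, \texttt{http://www.rmi.ge/proceedings/volumes/pdf/v162-5.pdf}.
\end{thebibliography}

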